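\title{The ball minimizes the sum of the reciprocals of the first $N$ nonzero Neumann eigenvalues}

\begin{abstract}
Let $0=\mu_1<\mu_2\le\mu_3\le\cdots$ be the Neumann eigenvalues of the Laplacian on a bounded connected Lipschitz domain in $\mathbb{R}^N$, $N\ge2$. We prove that among domains of given volume the sum $\sum_{i=2}^{N+1}1/\mu_i$ is minimal for the ball, and only for the ball. This follows from a stronger sharp inequality for $\sum_{i=2}^{N+1}1/(1+R^2\mu_i)$, where $R$ is the radius of the ball of the same volume. The tools are Weinberger's test functions, the min--max principle, and a matrix form of Weinberger's mass-transfer comparison, in which a single matrix of trace zero controls both the mass and the energy of the test functions. We also obtain the inequality for a wider range of exponents, a limitation on that range, and a stability estimate with the optimal exponent.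
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $N\ge2$, and a \emph{domain} is a bounded connected open set $\Omega\subset\mathbb{R}^N$ with Lipschitz boundary: near each boundary point, after a rigid motion, $\Omega$ is the region below the graph of a Lipschitz function. A number $\mu$ is a Neumann eigenvalue of $\Omega$ if $-\Delta u=\mu u$ in $\Omega$, $\partial u/\partial n=0$ on $\partial\Omega$ has a nontrivial solution in the weak sense: $u\in H^1(\Omega)$ and $\int_\Omega\nabla u\cdot\nabla\chi=\mu\int_\Omega u\chi$ for all $\chi\in H^1(\Omega)$. On a Lipschitz domain the embedding $H^1(\Omega)\subset L^2(\Omega)$ is compact, so the eigenvalues, repeated according to multiplicity, form a sequence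
\[
0=\mu_1(\Omega)<\mu_2(\Omega)\le\mu_3(\Omega)\le\cdots\to\infty,
\]
with eigenfunctions $\varphi_1,\varphi_2,\dots$ that form an orthonormal basis of $L^2(\Omega)$. Here $\varphi_1$ is constant, and $\mu_2>0$ because $\Omega$ is connected.

The reciprocals $1/\mu_i$ are relaxation times: the temperature in an insulated body $\Omega$ is $\sum_ic_ie^{-\mu_it}\varphi_i$. The largest of them, $1/\mu_2$, is the best constant in the Poincar\'e inequality $\int_\Omega u^2\le C\int_\Omega|\nabla u|^2$ for functions of mean zero. Since $\mu_i(s\Omega)=s^{-2}\mu_i(\Omega)$, shapes are compared at fixed volume. Let $\omega_N$ be the volume of the unit ball, and for a domain $\Omega$ let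
\[
R=(|\Omega|/\omega_N)^{1/N},\qquad B=\text{a ball of radius }R,\qquad \mu_B=\mu_2(B)=\kappa_N^2/R^2,
\]
where $\kappa_N^2$ is the second eigenvalue of the unit ball. The eigenvalue $\mu_B$ has multiplicity exactly $N$, with one eigenfunction for each direction of space (Lemma~\ref{lem:ball}), so $\mu_2(B)=\dots=\mu_{N+1}(B)=\mu_B$.

When the ball is deformed at fixed volume, this cluster of $N$ eigenvalues splits. Rectangles show what to expect. The rectangle with sides $a$ and $1/a$ has eigenvalues $\pi^2(k^2a^{-2}+l^2a^2)$, $k,l\ge0$, so for $1\le a^2\le2$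
\[
\mu_2=\pi^2a^{-2},\qquad\mu_3=\pi^2a^2 .
\]
Stretching lowers the eigenvalue of the long direction and raises that of the short direction, and $1/\mu_2+1/\mu_3=(a^2+a^{-2})/\pi^2$ is smallest for the square. At $a^2=2$ we have $\mu_3=2\pi^2$, whereas the disk of area $1$ has $\mu_B=\pi\kappa_2^2\le4\pi$ by \eqref{eq:kappa} below. So the ball does not maximize each eigenvalue of the cluster, and one is led to ask which means of the cluster it does maximize. The power mean $\big(\frac1N\sum_{i=2}^{N+1}\mu_i^q\big)^{1/q}$ is nondecreasing in $q$. As $q\to-\infty$ it tends to $\mu_2$, and the bound $\mu_2(\Omega)\le\mu_B$ is the Szeg\H{o}--Weinberger inequality. As $q\to+\infty$ it tends to $\mu_{N+1}$, for which the bound fails on the rectangle. Between these lies the harmonic mean, $q=-1$, that is, the total relaxation time of the cluster. Open problem 23 in \cite{Henrot} asks to prove that $\sum_{i=2}^{N+1}1/\mu_i(\Omega)$ is minimal for the ball among all domains of given volume. Our first theorem answers this affirmatively.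

\begin{theorem}\label{thm:main}
For every domain $\Omega\subset\mathbb{R}^N$,
\[
\sum_{i=2}^{N+1}\frac1{\mu_i(\Omega)}\ \ge\ \frac N{\mu_B}=\sum_{i=2}^{N+1}\frac1{\mu_i(B)},
\]
with equality if and only if $\Omega$ is a ball.
\end{theorem}

The proof leads to a different function of the eigenvalues, from which Theorem~\ref{thm:main} follows by convexity.

\begin{theorem}\label{thm:strong}
For every domain $\Omega\subset\mathbb{R}^N$,
\begin{equation}\label{eq:strong}
\sum_{i=2}^{N+1}\frac1{1+R^2\mu_i(\Omega)}\ \ge\ \frac N{1+R^2\mu_B},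
\end{equation}
with equality if and only if $\Omega$ is a ball.
\end{theorem}

The next result concerns the other power means.

\begin{theorem}\label{thm:powers}
\begin{itemize}
\item[(a)] Let $p_N=\kappa_N^2/(1+\kappa_N^2)<1$. For every $p\ge p_N$ and every domain $\Omega$, $\sum_{i=2}^{N+1}\mu_i(\Omega)^{-p}\ge N\mu_B^{-p}$.
\item[(b)] Let $q_N=\frac N2\log_2\frac N{N-1}$. For $q>q_N$ the inequality $\frac1N\sum_{i=2}^{N+1}\mu_i(\Omega)^q\le\mu_B^q$ fails for some domain. Here $q_N<1$ for $N\ge3$, so for $N\ge3$ the harmonic mean in Theorem~\ref{thm:main} cannot be replaced by the arithmetic mean.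
\end{itemize}
\end{theorem}

Finally, near-equality forces $\Omega$ to be close to a ball, as measured by the asymmetry
\[
\mathcal A(\Omega)=\inf\big\{|\Omega\triangle B'|/|\Omega| : B'\text{ a ball},\ |B'|=|\Omega|\big\}.
\]

\begin{theorem}\label{thm:stab}
There is $c_N>0$, depending only on $N$, such that for every domain $\Omega$
\[
\sum_{i=2}^{N+1}\frac1{1+R^2\mu_i(\Omega)}-\frac N{1+R^2\mu_B}\ge c_N\mathcal A(\Omega)^2,
\qquad
\frac1{R^2}\Big(\sum_{i=2}^{N+1}\frac1{\mu_i(\Omega)}-\frac N{\mu_B}\Big)\ge c_N\mathcal A(\Omega)^2 .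
\]
The exponent $2$ cannot be replaced by a smaller one in either estimate.
\end{theorem}

All four statements are invariant under scaling, because $R^2\mu_i(\Omega)$ and $\mathcal A(\Omega)$ are. \emph{From now on $|\Omega|=\omega_N$, $R=1$, $B$ is the open unit ball centered at the origin, and $\mu_B=\kappa_N^2$.} We write $r=|x|$ and $n=x/|x|$. For symmetric matrices, $X\ge Y$ means $e^TXe\ge e^TYe$ for all $e\in\mathbb{R}^N$.

\section{Min--max and the eigenfunctions of the ball}\label{sec:ball}

We use the min--max principle in the form adapted to \eqref{eq:strong}. For $u\in H^1(\Omega)\setminus\{0\}$ let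
\[
Q(u)=\frac{\int_\Omega u^2}{\int_\Omega u^2+\int_\Omega|\nabla u|^2}.
\]

\begin{lemma}\label{lem:minmax}
If $V\subset H^1(\Omega)$ is a $j$-dimensional space of functions of mean zero, then $\dfrac1{1+\mu_{j+1}(\Omega)}\ge\min_{u\in V\setminus\{0\}}Q(u)$.
\end{lemma}

\begin{proof}
Some $u\in V\setminus\{0\}$ is orthogonal to $\varphi_2,\dots,\varphi_j$, since these are $j-1$ linear conditions, and $u\perp\varphi_1$ because its mean is zero. So $u=\sum_{i>j}c_i\varphi_i$ and $\int|\nabla u|^2=\sum_{i>j}\mu_ic_i^2\ge\mu_{j+1}\int u^2$, which is $Q(u)\le1/(1+\mu_{j+1})$.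
\end{proof}

The test functions are built from the radial profile of the eigenfunctions of $B$. Let
\[
w(s)=\sum_{k\ge0}a_ks^{2k},\qquad a_0=1,\quad a_k=-\frac{a_{k-1}}{2k(2k+N)},
\]
an even entire function that solves $w''+\frac{N+1}sw'+w=0$; it is a multiple of $s^{-N/2}J_{N/2}(s)$. Put $G(s)=sw(s)$. For any function $v$, the product $f=rv$ satisfies
\[
f''+\tfrac{N-1}rf'-\tfrac{N-1}{r^2}f=r\big(v''+\tfrac{N+1}rv'\big),
\]
so $(s^{N-1}G')'=s^{N-3}(N-1-s^2)\,G$. We have $G(0)=0$ and $G'(0)=1$, and $G'$ has a positive zero: otherwise $G$ is positive and increasing, $(s^{N-1}G')'\le-\frac12s^{N-1}G(1)$ for $s^2\ge2(N-1)$, and $s^{N-1}G'\to-\infty$. Let $\kappa$ be the first positive zero of $G'$, and let $g(r)=G(\kappa r)/G(\kappa)$ for $0\le r\le1$. Then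
\begin{equation}\label{eq:ode}
(r^{N-1}g')'=-r^{N-1}\Big(\kappa^2-\frac{N-1}{r^2}\Big)g,\qquad g(0)=0,\quad g(1)=1,\quad g'(1)=0,
\end{equation}
and $g'>0$ on $[0,1)$. The function $v=g/r$ is a positive multiple of $w(\kappa r)$ and satisfies $(r^{N+1}v')'=-\kappa^2r^{N+1}v<0$, so $v'<0$ on $(0,1]$. As $v(1)=1$, we obtain the two inequalities on which every comparison below rests:
\begin{equation}\label{eq:signs}
r<g(r)<1\qquad(0<r<1).
\end{equation}

\begin{lemma}\label{lem:ball}
$\mu_2(B)=\kappa^2$, with multiplicity exactly $N$ and eigenfunctions $g(r)\,n\cdot e$, $e\in\mathbb{R}^N$. Thus $\kappa=\kappa_N$.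
\end{lemma}

\begin{proof}
Recall that $L^2(S^{N-1})$ is the orthogonal sum of the spaces of spherical harmonics of degree $l=0,1,2,\dots$, on which the spherical Laplacian acts as $-l(l+N-2)$; degree $0$ consists of the constants and degree $1$ of the functions $n\cdot e$. In polar coordinates $\Delta=\partial_r^2+\frac{N-1}r\partial_r+r^{-2}\Delta_{S^{N-1}}$, so by \eqref{eq:ode} the smooth functions $g(r)\,n\cdot e=v(r)\,x\cdot e$ are Neumann eigenfunctions with eigenvalue $\kappa^2$.

Let $f$ be smooth on $[0,1]$ with $f(0)=0$, and write $f=g\psi$; then $\psi$ is bounded. We have $f'^2=g'(g\psi^2)'+g^2\psi'^2$. Multiply by $r^{N-1}$ and integrate the first term by parts; the boundary term $r^{N-1}g'g\psi^2$ vanishes at $0$ and at $1$, and \eqref{eq:ode} gives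
\begin{equation}\label{eq:ground}
\int_0^1\Big(f'^2+\frac{N-1}{r^2}f^2\Big)r^{N-1}dr=\kappa^2\int_0^1f^2r^{N-1}dr+\int_0^1g^2\psi'^2r^{N-1}dr .
\end{equation}

Let $u$ be an eigenfunction of $B$ with eigenvalue $\nu\in(0,\kappa^2]$; it is smooth on $\overline B$ by elliptic regularity. For a spherical harmonic $Y$ of degree $l$, the coefficient $f(r)=\int_{S^{N-1}}u(rn)Y(n)\,d\sigma$ is smooth on $[0,1]$ and satisfies $f''+\frac{N-1}rf'+\big(\nu-\frac{l(l+N-2)}{r^2}\big)f=0$, $f'(1)=0$.

If $l\ge1$, then $f(0)=0$. Multiplying the equation by $fr^{N-1}$ and integrating gives $\int\big(f'^2+l(l+N-2)r^{-2}f^2\big)r^{N-1}=\nu\int f^2r^{N-1}$. Subtracting \eqref{eq:ground},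
\[
(\nu-\kappa^2)\int_0^1f^2r^{N-1}=\big(l(l+N-2)-(N-1)\big)\int_0^1f^2r^{N-3}+\int_0^1g^2\psi'^2r^{N-1}.
\]
The left side is $\le0$ and both terms on the right are $\ge0$. So $f=0$ if $l\ge2$, and if $l=1$ then $f$ is a multiple of $g$ which vanishes unless $\nu=\kappa^2$.

If $l=0$, then $f$ extends to a smooth even function, so $h=f'$ has $h(0)=h(1)=0$. Differentiating the equation shows that $h$ solves the equation for $l=1$. The same computation applies to $h$, since the boundary term $r^{N-1}hh'$ vanishes, and shows that $h$ is a multiple of $g$. As $h(1)=0$ and $g(1)=1$, we get $h=0$; then $f$ is constant and $\nu f=0$, so $f=0$.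

Hence $u$ has only components of degree $1$, $\nu=\kappa^2$, and $u=g(r)\,n\cdot e$.
\end{proof}

Integrating the first identity in \eqref{eq:ode} over $(0,1)$ gives $\int_0^1r^{N-3}(N-1-\kappa_N^2r^2)g\,dr=0$, which forces $\kappa_N^2>N-1$; and Lemma~\ref{lem:minmax} on $B$ with $V$ spanned by $x_1$, where $\int_Bx_1^2=\omega_N/(N+2)$, gives an upper bound:
\begin{equation}\label{eq:kappa}
N-1<\kappa_N^2\le N+2 .
\end{equation}

A domain $\Omega$ of volume $\omega_N$ other than $B$ leaves $B$, so the eigenfunctions must be extended. We take Weinberger's test functions: set $g(r)=1$ for $r>1$, which keeps $g$ of class $C^1$ because $g'(1)=0$, and put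
\[
u_e(x)=g(r)\,n\cdot e,\qquad e\in\mathbb{R}^N .
\]
This function is $C^1$ on $\mathbb{R}^N$, linear in $e$, with bounded gradient $\nabla u_e=g'(n\cdot e)\,n+\frac gr\big(e-(n\cdot e)n\big)$. The two parts of the gradient are orthogonal, so
\begin{equation}\label{eq:forms}
u_e^2=e^T\big[g^2nn^T\big]e,\qquad|\nabla u_e|^2=e^T\Big[g'^2nn^T+\frac{g^2}{r^2}(I-nn^T)\Big]e .
\end{equation}
Both $nn^T$ and $I-nn^T$ are orthogonal projections, of trace $1$ and $N-1$. For a radial function $\phi$ we have $\int_B\phi\,nn^T=\big(\frac1N\int_B\phi\big)I$: the off-diagonal entries are odd in one variable, and the diagonal entries have equal integrals. Hence the two matrices in \eqref{eq:forms} integrate over $B$ to $m_BI$ and $d_BI$, where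
\[
m_B=\frac1N\int_Bg^2,\qquad d_B=\frac1N\int_B\Big(g'^2+(N-1)\frac{g^2}{r^2}\Big),\qquad z:=m_B+d_B .
\]
Since $u_e$ is an eigenfunction on $B$, $d_B=\mu_Bm_B$, that is,
\begin{equation}\label{eq:z}
\frac{m_B}z=\frac1{1+\mu_B}.
\end{equation}

\section{A planar example}\label{sec:example}

The idea is visible on a symmetric planar domain. Let $N=2$, $0<\varepsilon<1$, and in polar coordinates
\[
\Omega=\{r^2<1+\varepsilon\cos2\theta\},
\]
a smooth domain of area $\frac12\int_0^{2\pi}(1+\varepsilon\cos2\theta)\,d\theta=\pi$, elongated along the $x_1$-axis. Let $u_1=g\cos\theta$ and $u_2=g\sin\theta$. By symmetry in the two axes, $u_1$ and $u_2$ have mean zero on $\Omega$, and $\int_\Omega u_1u_2=\int_\Omega\nabla u_1\cdot\nabla u_2=0$.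

To pass from $B$ to $\Omega$, mass is moved from $B\setminus\Omega$ to $\Omega\setminus B$. On the unit circle $u_1^2=\cos^2\theta$ and $|\nabla u_1|^2=\sin^2\theta$, so we compare with these two functions. By \eqref{eq:forms} and \eqref{eq:signs}, each of
\[
\cos^2\theta-u_1^2=(1-g^2)\cos^2\theta,\qquad|\nabla u_1|^2-\sin^2\theta=g'^2\cos^2\theta+\Big(\frac{g^2}{r^2}-1\Big)\sin^2\theta
\]
is $\ge0$ in $B$ and $\le0$ outside $B$, so its integral over $\Omega$ is at most its integral over $B$. Now
\[
t:=\int_\Omega\cos^2\theta-\int_B\cos^2\theta=\int_0^{2\pi}\cos^2\theta\;\frac{\varepsilon\cos2\theta}2\,d\theta=\frac{\pi\varepsilon}4,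
\]
and the same difference for $\sin^2\theta=1-\cos^2\theta$ is $-t$ because the areas are equal. For $u_2$ the roles of $\cos^2\theta$ and $\sin^2\theta$ are exchanged. Therefore
\[
\int_\Omega u_1^2\ge m_B+t,\quad\int_\Omega|\nabla u_1|^2\le d_B-t,\quad\int_\Omega u_2^2\ge m_B-t,\quad\int_\Omega|\nabla u_2|^2\le d_B+t,
\]
and $m_B\ge\frac12\int_Br^2=\frac\pi4>t$ by \eqref{eq:signs}. There are several ways to use these four bounds.

Adding them gives $2m_B\mu_2\le\mu_2\sum_i\int_\Omega u_i^2\le\sum_i\int_\Omega|\nabla u_i|^2\le2d_B$, that is, $\mu_2\le\mu_B$. The number $t$ cancels, but $\mu_3$ is lost. To keep it, test with $u_1$ alone and with the span of $u_1,u_2$, on which both quadratic forms are diagonal: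
\[
\mu_2\le\frac{d_B-t}{m_B+t},\qquad\mu_3\le\frac{d_B+t}{m_B-t}.
\]
The second bound exceeds $\mu_B$. The sum of the two bounds is $\frac z{m_B+t}+\frac z{m_B-t}-2>\frac{2z}{m_B}-2=2\mu_B$, so nothing follows for the arithmetic mean. But in each fraction numerator and denominator add up to the same number $z$, because $\cos^2\theta+\sin^2\theta=1$: what the transfer adds to the mass of $u_i$, it removes from the energy. The function $\mu\mapsto1/(1+\mu)$ therefore makes both bounds linear in $t$,
\[
\frac1{1+\mu_2}\ge\frac{m_B+t}z,\qquad\frac1{1+\mu_3}\ge\frac{m_B-t}z,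
\]
and their sum, with \eqref{eq:z}, is \eqref{eq:strong}.

For a general domain two things are lost with the symmetry. The functions $u_e$ need not have mean zero, which is repaired by the choice of the origin. And the mass form and the energy form need not be diagonal in a common orthonormal basis, which is repaired by comparing both with forms built from one matrix $T$, the analogue of $\operatorname{diag}(t,-t)$.

\section{The matrix comparison}\label{sec:matrix}

\begin{lemma}\label{lem:center}
After a translation of $\Omega$, $\int_\Omega u_e=0$ for all $e\in\mathbb{R}^N$.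
\end{lemma}

\begin{proof}
The vector field $g(r)\,n$ is a gradient, so the condition is that of a critical point. Let $\Gamma(s)=\int_0^sg$. The function $x\mapsto\Gamma(|x|)$ is $C^1$ with bounded gradient $g(r)\,n$, so $\Phi(p)=\int_\Omega\Gamma(|x-p|)\,dx$ is $C^1$. Since $\Gamma(s)\ge s-1$ and $\Omega$ is bounded, $\Phi(p)\to\infty$ as $|p|\to\infty$. At a minimum point $p$, $0=-\nabla\Phi(p)=\int_\Omega g(|x-p|)\frac{x-p}{|x-p|}\,dx$. Translate $\Omega$ so that $p=0$.
\end{proof}

We fix this position of $\Omega$ and define the symmetric matrices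
\[
M=\int_\Omega g^2nn^T,\qquad D=\int_\Omega\Big(g'^2nn^T+\frac{g^2}{r^2}(I-nn^T)\Big),\qquad T=\int_\Omega nn^T-\int_Bnn^T .
\]
By \eqref{eq:forms}, $e^TMe=\int_\Omega u_e^2$ and $e^TDe=\int_\Omega|\nabla u_e|^2$. Both are positive for $e\ne0$. Indeed, if $u_e$ vanishes on the open set $\Omega$, then so does $x\cdot e$, because $g>0$ for $r>0$, and $e=0$; and if $\nabla u_e$ vanishes on $\Omega$, then $u_e$ is constant on the connected set $\Omega$, with mean zero. In particular $e\mapsto u_e$ is injective. The matrix $T$ records in which directions, seen from the origin, $\Omega$ has more mass than $B$. The volume constraint enters the proof here and in Lemma~\ref{lem:compare}: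
\begin{equation}\label{eq:trace}
\operatorname{tr}T=|\Omega|-|B|=0 .
\end{equation}

\begin{lemma}\label{lem:compare}
Let $\widetilde M=m_BI+T$ and $\widetilde D=d_BI-T$, so that $\widetilde M+\widetilde D=zI$. Then $M\ge\widetilde M$ and $D\le\widetilde D$. More precisely,
\begin{align}
M-\widetilde M&=\int_{B\setminus\Omega}(1-g^2)\,nn^T,\label{eq:errM}\\
\Delta:=\widetilde D-D&=\int_{B\setminus\Omega}\Big[g'^2nn^T+\Big(\frac{g^2}{r^2}-1\Big)(I-nn^T)\Big]+\int_{\Omega\setminus B}\Big(1-\frac1{r^2}\Big)(I-nn^T),\label{eq:errD}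
\end{align}
and all integrands are nonnegative matrices.
\end{lemma}

\begin{proof}
For a bounded matrix field $F$ we have $\int_BF-\int_\Omega F=\int_{B\setminus\Omega}F-\int_{\Omega\setminus B}F$. Take first $F=nn^T-g^2nn^T$. The left side is $-T-m_BI+M$, and $F=0$ outside $B$; this is \eqref{eq:errM}. Take next $F=g'^2nn^T+\frac{g^2}{r^2}(I-nn^T)-(I-nn^T)$. Since $|\Omega|=|B|$, we have $\int_B(I-nn^T)-\int_\Omega(I-nn^T)=T$, so the left side is $d_BI-D-T$; outside $B$, $F=-(1-r^{-2})(I-nn^T)$. This is \eqref{eq:errD}. The signs follow from \eqref{eq:signs} in $B$ and from $r\ge1$ outside $B$.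
\end{proof}

Let $t_1\ge\dots\ge t_N$ be the eigenvalues of $T$, with orthonormal eigenvectors $\xi_1,\dots,\xi_N$. Because $\widetilde M+\widetilde D$ is a multiple of the identity, the lower bound for $Q(u_e)$ that Lemma~\ref{lem:compare} provides is an ordinary Rayleigh quotient of $T$.

\begin{proposition}\label{prop:key}
For $e\ne0$ we have $Q(u_e)\ge\dfrac{e^T\widetilde Me}{z|e|^2}$, and equality forces $e^TMe=e^T\widetilde Me$. For $1\le j\le N$,
\begin{equation}\label{eq:key}
\frac1{1+\mu_{j+1}(\Omega)}\ \ge\ \frac{m_B+t_j}z=\frac1{1+\mu_B}+\frac{t_j}z .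
\end{equation}
\end{proposition}

\begin{proof}
Let $a=e^TMe>0$, $d=e^TDe>0$, $\tilde a=e^T\widetilde Me\le a$, $\tilde d=e^T\widetilde De\ge d$. Then $\tilde a+\tilde d=z|e|^2$ and
\[
Q(u_e)-\frac{\tilde a}{z|e|^2}=\frac a{a+d}-\frac{\tilde a}{\tilde a+\tilde d}=\frac{a(\tilde d-d)+d(a-\tilde a)}{(a+d)(\tilde a+\tilde d)}\ge0,
\]
whatever the sign of $\tilde a$; equality forces $a=\tilde a$ since $d>0$. On the span of $\xi_1,\dots,\xi_j$ we have $e^T\widetilde Me\ge(m_B+t_j)|e|^2$. The corresponding functions $u_e$ form a $j$-dimensional space of functions of mean zero, so \eqref{eq:key} follows from Lemma~\ref{lem:minmax} and \eqref{eq:z}.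
\end{proof}

\section{Proof of Theorems \ref{thm:main} and \ref{thm:strong}}\label{sec:main}

Put
\[
y_i=\frac1{1+\mu_i(\Omega)}\in(0,1),\qquad y_B=\frac1{1+\mu_B},\qquad\delta=\sum_{i=2}^{N+1}(y_i-y_B).
\]
Summing \eqref{eq:key} over $j$ and using \eqref{eq:trace} gives $\delta\ge\frac1z\sum_jt_j=0$, which is \eqref{eq:strong}.

Next, $1/\mu_i=k(y_i)$ with $k(y)=y/(1-y)$. This function is convex on $[0,1)$, with $k'(y)=(1-y)^{-2}$, so it lies above its tangent line at $y_B$:
\begin{equation}\label{eq:tangent}
\sum_{i=2}^{N+1}\frac1{\mu_i(\Omega)}-\frac N{\mu_B}=\sum_{i=2}^{N+1}\big(k(y_i)-k(y_B)\big)\ge k'(y_B)\,\delta\ge\delta\ge0 .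
\end{equation}
This is the inequality of Theorem~\ref{thm:main}.

Balls give equality in both theorems by Lemma~\ref{lem:ball}. Conversely, equality in Theorem~\ref{thm:main} gives $\delta=0$ by \eqref{eq:tangent}, so it suffices to show that $\delta=0$ implies $\Omega=B$. If $\delta=0$, then \eqref{eq:key} is an equality for each $j$. For $j=1$ the chain $y_2\ge Q(u_{\xi_1})\ge(m_B+t_1)/z$ consists of equalities, so Proposition~\ref{prop:key} and \eqref{eq:errM} give
\[
\int_{B\setminus\Omega}(1-g^2)(n\cdot\xi_1)^2=0 .
\]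
The integrand is positive in $B$ off a hyperplane, so $|B\setminus\Omega|=0$, and then $|\Omega\setminus B|=0$ as the volumes agree. The open set $\Omega\setminus\overline B$ is null, hence empty, and $\Omega\subset\operatorname{int}\overline B=B$. Since $B\setminus\Omega$ is null, $\Omega$ is dense in $B$, so $B\subset\operatorname{int}\overline\Omega$. A point of $\partial\Omega$ lies on a Lipschitz graph and is a limit of points above the graph, which are not in $\overline\Omega$; thus $\operatorname{int}\overline\Omega=\Omega$ and $\Omega=B$. This completes the proof of both theorems. \qed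

\begin{remark}
The last step needs some regularity of the boundary. The punctured ball $B\setminus\{0\}$ has the same space $H^1$ as $B$, because almost every line parallel to a coordinate axis misses the origin, and so it has the same eigenvalues.
\end{remark}

\begin{remark}
Since $y_2\ge y_3\ge\cdots$, the average of $y_2,\dots,y_{k+1}$ is at least the average of $y_2,\dots,y_{N+1}$. Hence, for general $R$, $\sum_{i=2}^{k+1}\frac1{1+R^2\mu_i(\Omega)}\ge\frac k{1+R^2\mu_B}$ for $1\le k\le N$. The case $k=1$ is the Szeg\H{o}--Weinberger inequality.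
\end{remark}

\section{Other exponents: proof of Theorem \ref{thm:powers}}\label{sec:powers}

\subsection*{Negative powers}
We have $\mu_i^{-p}=k_p(y_i)$ with $k_p(y)=\big(y/(1-y)\big)^p$ on $[0,1)$. Let $\Lambda$ be the tangent line of $k_p$ at $y_B$; its slope is positive. If $k_p\ge\Lambda$ on $[0,1)$, then $\sum_ik_p(y_i)\ge Nk_p(y_B)+\Lambda'\delta\ge Nk_p(y_B)$, which is (a). Differentiating $\log k_p$ and then $\log k_p'$ gives, on $(0,1)$,
\[
k_p'=\frac{p\,k_p}{y(1-y)},\qquad\frac{k_p''}{k_p'}=\frac p{y(1-y)}-\frac{1-2y}{y(1-y)}=\frac{p-1+2y}{y(1-y)} .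
\]
For $p\ge1$ the function $k_p$ is convex and $k_p\ge\Lambda$. For $p<1$ convexity fails near $0$: $k_p$ is concave on $[0,y_*]$ and convex on $[y_*,1)$, with $y_*=\frac{1-p}2$. Let $p_N\le p<1$, and note that $p_N=\mu_B/(1+\mu_B)=1-y_B$. Then $y_B=1-p_N\ge1-p>y_*$, so the point of tangency lies in the convex part and $k_p\ge\Lambda$ on $[y_*,1)$. At the origin,
\[
\Lambda(0)=k_p(y_B)-y_Bk_p'(y_B)=k_p(y_B)\Big(1-\frac p{1-y_B}\Big)\le0=k_p(0),
\]
precisely because $p\ge p_N$. So the concave function $k_p-\Lambda$ on $[0,y_*]$ is nonnegative at both endpoints, hence on the whole interval. This proves (a). For $p<p_N$ we have $\Lambda(0)>k_p(0)$, and the tangent-line argument stops. By \eqref{eq:kappa}, $1-\frac1N<p_N\le1-\frac1{N+3}$.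

\subsection*{Positive powers}
To violate the inequality we give up $\mu_2$ and make the other $N-1$ eigenvalues large. The disjoint union of two unit balls has eigenvalues $0,0,\kappa_N^2,\dots$, while the ball of the same volume has radius $2^{1/N}$. The union is not connected, so we let the balls overlap slightly. For $0<\varepsilon<1$ let $B_\varepsilon^\pm=B\pm(1-\varepsilon)e_1$ with $e_1=(1,0,\dots,0)$, and $U_\varepsilon=B_\varepsilon^+\cup B_\varepsilon^-$. This is a domain. Indeed, a point $x_0$ on both spheres is nonzero and orthogonal to $e_1$, and the outer normals $x_0\mp(1-\varepsilon)e_1$ have positive component along $x_0$; so near $x_0$ each ball is the region below a smooth graph in the direction $x_0$, and $U_\varepsilon$ is the region below the maximum of the two graphs.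

\begin{lemma}\label{lem:twoballs}
$\liminf_{\varepsilon\to0}\mu_3(U_\varepsilon)\ge\kappa_N^2$.
\end{lemma}

\begin{proof}
Suppose $\mu_3(U_\varepsilon)\to\lambda<\infty$ along a sequence $\varepsilon\to0$; we show $\lambda\ge\kappa_N^2$. In the span of the first three eigenfunctions of $U_\varepsilon$, two linear conditions leave a function $u_\varepsilon$ with
\[
\int_{B_\varepsilon^+}u_\varepsilon=\int_{B_\varepsilon^-}u_\varepsilon=0,\qquad\int_{U_\varepsilon}u_\varepsilon^2=1,\qquad\int_{U_\varepsilon}|\nabla u_\varepsilon|^2\le\mu_3(U_\varepsilon).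
\]
Let $u_\varepsilon^\pm(x)=u_\varepsilon(x\pm(1-\varepsilon)e_1)$ for $x\in B$. These functions have mean zero, are bounded in $H^1(B)$, and satisfy $\int_B(u_\varepsilon^+)^2+\int_B(u_\varepsilon^-)^2\ge1$. Along a subsequence $u_\varepsilon^\pm\to u^\pm$ weakly in $H^1(B)$ and strongly in $L^2(B)$, so the limits have mean zero and $\int_B(u^+)^2+\int_B(u^-)^2\ge1$.

The difficulty is that the energy on the overlap $B_\varepsilon^+\cap B_\varepsilon^-$ is counted twice, so we stay away from it. For $\rho<1$ let $B_\rho=\{r<\rho\}$. Once $1-\varepsilon\ge\rho$, the balls $B_\rho\pm(1-\varepsilon)e_1$ are disjoint subsets of $U_\varepsilon$, so $\int_{B_\rho}|\nabla u_\varepsilon^+|^2+\int_{B_\rho}|\nabla u_\varepsilon^-|^2\le\mu_3(U_\varepsilon)$. The $L^2(B_\rho)$ norm is lower semicontinuous under weak convergence, so the limits satisfy the same bound with $\lambda$ on the right. Letting $\rho\to1$ and using the Poincar\'e inequality on $B$,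
\[
\lambda\ge\int_B|\nabla u^+|^2+\int_B|\nabla u^-|^2\ge\kappa_N^2\Big(\int_B(u^+)^2+\int_B(u^-)^2\Big)\ge\kappa_N^2 .\qedhere
\]
\end{proof}

The ball with volume $|U_\varepsilon|\to2\omega_N$ has radius $R_\varepsilon\to2^{1/N}$ and second eigenvalue $\kappa_N^2R_\varepsilon^{-2}$. For $q>0$ we drop the term $i=2$ and bound the others below by $\mu_3$:
\[
\liminf_{\varepsilon\to0}\frac{\frac1N\sum_{i=2}^{N+1}\mu_i(U_\varepsilon)^q}{(\kappa_N^2R_\varepsilon^{-2})^q}\ge\frac{N-1}N\,2^{2q/N}.
\]
The right side exceeds $1$ exactly when $q>q_N$, and then $U_\varepsilon$ violates the inequality for small $\varepsilon$. Finally, $q_N<1$ is equivalent to $(1-\frac1N)^N>\frac14$. The left side equals $\frac14$ at $N=2$ and increases strictly with $N$: the inequality of arithmetic and geometric means for $N$ copies of $1-\frac1N$ and one copy of $1$ gives $(1-\frac1N)^N<(1-\frac1{N+1})^{N+1}$. This proves (b). \qed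

\begin{remark}
Since $q_2=1$, two disks just miss the arithmetic mean in the plane, but the rectangle of Section~\ref{sec:intro} with $a^2=2$ catches it. For $N=2$, $G'(s)=1-\frac38s^2+\frac5{192}s^4-\cdots$; at $s^2=\frac{15}4$ the series alternates with terms decreasing from the second one on, and the three terms shown add up to $-\frac{41}{1024}$. So $\kappa_2^2<\frac{15}4$, and $\frac12(\mu_2+\mu_3)=\frac54\pi^2>\frac{15}4\pi>\pi\kappa_2^2$.
\end{remark}

\section{Stability: proof of Theorem \ref{thm:stab}}\label{sec:stab}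

\subsection*{The lower bound}
Keep $\Omega$ centered as in Lemma~\ref{lem:center} and let $\eta=|B\setminus\Omega|/\omega_N=|\Omega\setminus B|/\omega_N\in[0,1]$, so that $\mathcal A(\Omega)\le2\eta$. We prove $\delta\ge c\,\eta^2$ with $c=c(N)>0$. This gives the first estimate with $c_N=c/4$, and the second follows from \eqref{eq:tangent}.

Proposition~\ref{prop:key} discarded the matrix $\Delta$, which we now retain. One direction $e$ is not enough. In $e^T\Delta e$ the integrand over $\Omega\setminus B$ has the factor $1-(n\cdot e)^2$, which vanishes for $n=\pm e$, and there the integrand over $B\setminus\Omega$ is $g'^2=O((1-r)^2)$, too small for a bound of order $\eta^2$. The trace of $\Delta$ has no such degeneracy, since $\operatorname{tr}(I-nn^T)=N-1$. Bringing in the trace requires $\widetilde M>0$, which holds for small $\eta$; for the remaining $\eta$ a positive constant suffices, and one direction provides it. Both cases use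
\begin{equation}\label{eq:inv}
\frac1{z-x}\ge\frac1z+\frac x{z^2}\qquad(0\le x<z)
\end{equation}
and the fact that $a\mapsto a/(a+d)$ is increasing on $(0,\infty)$ for $d>0$, so that
\begin{equation}\label{eq:Qsharp}
Q(u_e)\ge\frac{e^T\widetilde Me}{e^T(\widetilde M+D)e}=\frac{e^T\widetilde Me}{e^T(zI-\Delta)e}\qquad\text{whenever }e^T\widetilde Me>0 .
\end{equation}

\emph{Case 1: $\omega_N\eta\le m_B/2$.} We have $T=\int_{\Omega\setminus B}nn^T-\int_{B\setminus\Omega}nn^T\ge-\omega_N\eta I$, so $\widetilde M\ge\frac12m_BI$. The matrix $W=zI-\Delta=\widetilde M+D$ is positive definite. Let $\sigma_1\ge\dots\ge\sigma_N$ be the eigenvalues of $W^{-1/2}\widetilde MW^{-1/2}$. If $W^{1/2}e$ lies in the span of the first $j$ eigenvectors, then $e^T\widetilde Me\ge\sigma_j\,e^TWe$. These $e$ form a $j$-dimensional space, so \eqref{eq:Qsharp} and Lemma~\ref{lem:minmax} give $y_{j+1}\ge\sigma_j$, and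
\[
\sum_{i=2}^{N+1}y_i\ge\sum_j\sigma_j=\operatorname{tr}\big[\widetilde M(zI-\Delta)^{-1}\big].
\]
The eigenvalues of $\Delta$ lie in $[0,z)$, so \eqref{eq:inv} gives $(zI-\Delta)^{-1}\ge z^{-1}I+z^{-2}\Delta$. Since $\operatorname{tr}(XY)\ge0$ for symmetric $X,Y\ge0$, and $\operatorname{tr}\widetilde M=Nm_B$,
\[
\sum_{i=2}^{N+1}y_i\ge\frac{Nm_B}z+\frac{\operatorname{tr}(\widetilde M\Delta)}{z^2}\ge Ny_B+\frac{m_B}{2z^2}\operatorname{tr}\Delta .
\]
By \eqref{eq:errD}, $\operatorname{tr}\Delta\ge(N-1)\int_{\Omega\setminus B}\phi$ with $\phi=1-r^{-2}$. This increasing function has the least integral on the innermost shell. Indeed, let $F=\Omega\setminus B$, $\rho=(1+\eta)^{1/N}$ and $A=\{1\le r<\rho\}$, so $|A|=|F|$. Then $r\ge\rho$ on $F\setminus A$, and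
\[
\int_F\phi-\int_A\phi=\int_{F\setminus A}\phi-\int_{A\setminus F}\phi\ge\phi(\rho)\big(|F\setminus A|-|A\setminus F|\big)=0 .
\]
With $s=r^N-1$,
\[
\int_A\phi=\omega_N\int_0^\eta\big(1-(1+s)^{-2/N}\big)\,ds\ge\omega_N(1-2^{-2/N})\int_0^\eta s\,ds=\omega_N(1-2^{-2/N})\frac{\eta^2}2,
\]
because the integrand is concave, vanishes at $s=0$, and so lies above its chord on $[0,1]$. Hence $\delta\ge c_1\eta^2$ with $c_1=\frac{m_B}{4z^2}(N-1)\,\omega_N(1-2^{-2/N})$.

\emph{Case 2: $\omega_N\eta>m_B/2$.} The largest eigenvalue $t_1$ of the traceless matrix $T$ is nonnegative, so $\xi_1^T\widetilde M\xi_1=m_B+t_1\ge m_B$. Let $\Delta_{11}=\xi_1^T\Delta\xi_1$; then $z-\Delta_{11}=\xi_1^T(\widetilde M+D)\xi_1>0$. By Lemma~\ref{lem:minmax}, \eqref{eq:Qsharp} and \eqref{eq:inv},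
\[
y_2\ge\frac{m_B+t_1}{z-\Delta_{11}}\ge\frac{m_B+t_1}z+\frac{m_B\Delta_{11}}{z^2}.
\]
Adding \eqref{eq:key} for $j=2,\dots,N$ gives $\delta\ge m_B\Delta_{11}/z^2$. In \eqref{eq:errD} the integrand over $B\setminus\Omega$ is at least $\tau(r)I$, where $\tau(r)=\min\{g'^2,\ g^2/r^2-1\}>0$ on $(0,1)$. As $s\downarrow0$ the sets $\{x\in B:\tau<s\}$ decrease to a null set, so there is $s_0>0$, depending only on $N$, with $|\{x\in B:\tau<s_0\}|\le m_B/4$. Then $\tau\ge s_0$ on a subset of $B\setminus\Omega$ of measure at least $m_B/4$, so $\Delta_{11}\ge s_0m_B/4$ and $\delta\ge c_2\ge c_2\eta^2$ with $c_2=s_0m_B^2/(4z^2)$. Take $c=\min\{c_1,c_2\}$.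

\subsection*{Ellipsoids and the exponent 2}
Along a smooth deformation of the ball one expects the deficits to vanish to second order, the ball being a minimum, while the asymmetry grows linearly. We verify both for
\[
E_\varepsilon=A_\varepsilon B,\qquad A_\varepsilon=\operatorname{diag}(e^\varepsilon,e^{-\varepsilon},1,\dots,1),\qquad|E_\varepsilon|=\omega_N .
\]

\emph{The deficits are $O(\varepsilon^2)$.} The eigenvalues split from a multiple one, so we need the smoothness of their sum $S(\varepsilon)=\sum_{i=2}^{N+1}1/\mu_i(E_\varepsilon)$ rather than of each term. We use the following fact \cite[Ch.~II \S1 and Ch.~VII \S1]{Kato}. Let $L_\varepsilon$ be bounded operators on a Hilbert space, given near $\varepsilon=0$ by a norm-convergent power series. Let $\lambda_0$ be an isolated eigenvalue of $L_0$ of finite algebraic multiplicity $N$, and $\mathcal C$ a circle around $\lambda_0$ whose closed disk contains no other point of the spectrum of $L_0$. Then for small $|\varepsilon|$ the spectrum of $L_\varepsilon$ inside $\mathcal C$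 consists of eigenvalues of total multiplicity $N$, and their sum, which is the trace of $L_\varepsilon$ on the range of the Riesz projection $\frac1{2\pi i}\oint_{\mathcal C}(\zeta-L_\varepsilon)^{-1}d\zeta$, is analytic in $\varepsilon$.

To transfer the problem to a fixed space, let $H=\{u\in H^1(B):\int_Bu=0\}$ with inner product $\langle u,\chi\rangle=\int_B\nabla u\cdot\nabla\chi$, which is equivalent to that of $H^1$ by the Poincar\'e inequality. Define operators on $H$ by
\[
\langle Ku,\chi\rangle=\int_Bu\chi,\qquad\langle C_\varepsilon u,\chi\rangle=\int_BA_\varepsilon^{-2}\nabla u\cdot\nabla\chi .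
\]
The operator $K$ is positive, and compact because $H\subset L^2(B)$ is compact. We have $C_\varepsilon=I+(e^{-2\varepsilon}-1)P_1+(e^{2\varepsilon}-1)P_2$, where $\langle P_iu,\chi\rangle=\int_B\partial_iu\,\partial_i\chi$ and $\|P_i\|\le1$. By the binomial series, $C_\varepsilon^{-1/2}$ and hence $L_\varepsilon=C_\varepsilon^{-1/2}KC_\varepsilon^{-1/2}$ are analytic in norm near $0$; for real $\varepsilon$, $L_\varepsilon$ is compact, self-adjoint and positive, and $L_0=K$. The substitution $U\mapsto u=U\circ A_\varepsilon$, with $\det A_\varepsilon=1$, preserves integrals and gives $\nabla u=A_\varepsilon(\nabla U)\circ A_\varepsilon$. So it turns the eigenvalue problem on $E_\varepsilon$ with $\mu>0$ into $C_\varepsilon u=\mu Ku$, $u\in H$, that is, $L_\varepsilon(C_\varepsilon^{1/2}u)=\mu^{-1}C_\varepsilon^{1/2}u$. The eigenvalues of $L_\varepsilon$ are thus the numbers $1/\mu_i(E_\varepsilon)$, $i\ge2$. By Lemma~\ref{lem:ball} the top eigenvalue $1/\mu_B$ of $L_0$ is isolated of multiplicity exactly $N$. By min--max the $k$-th largest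 eigenvalue moves by at most $\|L_\varepsilon-L_0\|$, so the $N$ eigenvalues inside $\mathcal C$ are the $N$ largest, and $S$ is analytic near $0$. It is even, because exchanging $x_1$ and $x_2$ maps $E_\varepsilon$ onto $E_{-\varepsilon}$. Hence $S(\varepsilon)-S(0)=O(\varepsilon^2)$, and by \eqref{eq:tangent} also $0\le\delta\le S(\varepsilon)-S(0)=O(\varepsilon^2)$.

\emph{The asymmetry is of order $|\varepsilon|$.} We first show that the centered ball is optimal. Let $X_p=E_\varepsilon\cap(B+p)$, so $|E_\varepsilon\triangle(B+p)|=2\omega_N-2|X_p|$. Suppose $X_p\ne\emptyset$. Since $E_\varepsilon$ and $B$ are symmetric about the origin, $X_{-p}=-X_p$, and since they are convex, $\frac12X_p+\frac12X_{-p}\subset X_0$. The Brunn--Minkowski inequality $|\frac12X+\frac12Y|^{1/N}\ge\frac12|X|^{1/N}+\frac12|Y|^{1/N}$ for nonempty bounded open sets gives $|X_0|\ge|X_p|$. Hence $\mathcal A(E_\varepsilon)=|E_\varepsilon\triangle B|/\omega_N$. The point $\rho\,n$ lies on $\partial E_\varepsilon$ when $\rho\,|A_\varepsilon^{-1}n|=1$, so uniformly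 in $n\in S^{N-1}$
\[
\rho_\varepsilon(n)=\Big(e^{-2\varepsilon}n_1^2+e^{2\varepsilon}n_2^2+\sum_{i\ge3}n_i^2\Big)^{-1/2}=1+\varepsilon(n_1^2-n_2^2)+O(\varepsilon^2),
\]
and in polar coordinates
\[
|E_\varepsilon\triangle B|=\frac1N\int_{S^{N-1}}|\rho_\varepsilon^N-1|\,d\sigma=|\varepsilon|\int_{S^{N-1}}|n_1^2-n_2^2|\,d\sigma+O(\varepsilon^2).
\]
So $\mathcal A(E_\varepsilon)\to0$, and $\mathcal A(E_\varepsilon)\ge c_3|\varepsilon|$ for small $\varepsilon$, with $c_3>0$.

Both deficits are therefore at most $C\mathcal A(E_\varepsilon)^2$. A lower bound $c\,\mathcal A^\alpha$ with $c>0$ and $\alpha<2$ for either of them would give $c\le C\mathcal A(E_\varepsilon)^{2-\alpha}\to0$, which is impossible. \qed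

\begin{thebibliography}{9}

\bibitem{Henrot}
Antoine Henrot,
\texttt{http://ndl.ethernet.edu.et/bitstream/123456789/22453/1/}\allowbreak\texttt{Antoine\%20Henrot.pdf}

\bibitem{Kato}
Kato, \emph{Perturbation Theory for Linear Operators}.

\end{thebibliography}
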